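# Separation fails for $\Pi_m$, $m\ge 3$, in the index hierarchy of tree languages

Throughout, $m\ge 3$ is a fixed integer and $N=\{0,\dots,m-1\}$.

## 1. The stage $S_g$: a parity game replayed with declared ranks and labeled exits

Take a full binary tree $g$ whose vertices $u\in\{0,1\}^*$ carry pairs $g(u)=(\text{owner},\text{rank})\in\{2,3\}\times\{0,\dots,m-2\}$. It is a game board for two players called $2$ and $3$: starting at the root, the owner of the current vertex chooses a child, and player $2$ wins iff the least rank occurring infinitely often is even. Let $\mathcal W$ be the set of those $g$ on which player $2$ wins. We use throughout that parity games are determined, with positional winning strategies. So if $g\notin\mathcal W$, player $3$ has a strategy under which the least rank occurring infinitely often is odd.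

From $g$ we build a second board on which the same game is replayed, but whose letters do not depend on $g$. The rank of the current vertex is not written on the board: player $2$ has to *declare* it. Whether all declarations so far were true is recorded in a single place, the label of certain leaves called exits.

The letters used are triples $(M,o,r)$ with mode $M\in\{\mathsf a,\mathsf b\}$, owner $o\in\{2,3\}$ and $0\le r\le m-2$. At a vertex with letter $(M,o,r)$, player $o$ chooses the child.

**Definition (stage).** For $u\in\{0,1\}^*$ and a flag $\mathrm{fl}\in\{\mathrm{ok},\mathrm{lie}\}$, the tree $S_g(u,\mathrm{fl})$ has some leaves, labeled $\pi$ or $\kappa$, and begins with the following round. Its root is of kind $v_0$.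

* $v_0$ has letter $(\mathsf a,3,m-2)$. Child $1$ is a leaf (an *exit*), labeled $\pi$ if $\mathrm{fl}=\mathrm{ok}$ and $\kappa$ if $\mathrm{fl}=\mathrm{lie}$. Child $0$ is $d_0$.
* $d_r$ ($0\le r\le m-3$) has letter $(\mathsf a,2,m-2)$. Child $1$ is $e_r$. Child $0$ is $d_{r+1}$ if $r<m-3$, and $e_{m-2}$ if $r=m-3$. (Reaching $e_r$ means that player $2$ has declared $r$.)
* $e_r$ ($0\le r\le m-2$) has letter $(\mathsf a,3,r)$. Child $c\in\{0,1\}$ is $h_{r,c}$.
* $h_{r,c}$ has letter $(\mathsf a,2,m-2)$. Child $c'\in\{0,1\}$ is the root of $S_g(ux,\mathrm{fl}')$, where $x=c$ if the owner of $g(u)$ is $3$ and $x=c'$ if it is $2$, and where $\mathrm{fl}'=\mathrm{ok}$ iff $\mathrm{fl}=\mathrm{ok}$ and $r$ is the rank of $g(u)$.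

Put $S_g=S_g(\varepsilon,\mathrm{ok})$.

So in each round player $3$ may exit; if not, player $2$ declares a rank, then $3$ proposes a direction $c$ and $2$ proposes a direction $c'$, and the proposal of the true owner of $g(u)$ counts. Let $\mathbb U$ be $S_g$ with the labels $\pi,\kappa$ of the leaves erased. Then $\mathbb U$ does not depend on $g$, and its subtree at a vertex depends only on the kind of that vertex.

Each letter carries two values,
$$\alpha(\mathsf a,o,r)=r,\quad \beta(\mathsf a,o,r)=r+1,\qquad \alpha(\mathsf b,o,r)=r+1,\quad \beta(\mathsf b,o,r)=r,$$
all in $N$. An infinite branch is *$\alpha$-good* (*$\beta$-good*) if the least $\alpha$-value ($\beta$-value) occurring infinitely often on it is even. Let $\tau$ swap $\mathsf a\leftrightarrow\mathsf b$ and $2\leftrightarrow 3$ in letters. Then $\beta\circ\tau=\alpha$ and $\alpha\circ\tau=\beta$. Applied to a tree with labeled leaves, $\tau$ changes letters only and keeps the leaf labels.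

**Example, $m=3$.** Ranks of $g$ are $0,1$. A round is $v_0$ with letter $(\mathsf a,3,1)$, then $d_0$ with $(\mathsf a,2,1)$, then $e_0$ with $(\mathsf a,3,0)$ or $e_1$ with $(\mathsf a,3,1)$, then $h_{r,c}$ with $(\mathsf a,2,1)$. If $g$ is constantly $(2,0)$ and player $2$ always declares $0$, the flag stays $\mathrm{ok}$, every exit met is labeled $\pi$, and an infinite play has least $\alpha$-value $0$. If $g$ is constantly $(2,1)$, player $2$ has the choice between declaring $0$ at some point, after which player $3$ can exit at $\kappa$, and declaring $1$ forever, which gives least $\beta$-value $2$, good for player $3$.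

**Lemma 1 (play on stages).**

(i) If $g\in\mathcal W$, player $2$ has a strategy on $S_g$ such that every play either exits at $\pi$ or is infinite and $\alpha$-good; on $\tau S_g$ player $3$ has one such that every play either exits at $\pi$ or is infinite and $\beta$-good.

(ii) If $g\notin\mathcal W$, player $3$ has a strategy on $S_g$ such that every play either exits at $\kappa$ or is infinite and $\beta$-good; on $\tau S_g$ player $2$ has one such that every play either exits at $\kappa$ or is infinite and $\alpha$-good.

*Proof.* The statements on $\tau S_g$ follow from those on $S_g$ by the symmetry $\tau$. An infinite play on $S_g$ has infinitely many rounds, and each round contains exactly one vertex of a kind $e_r$. All other third components are $m-2$, and declared ranks are at most $m-2$. Hence the least $\alpha$-value occurring infinitely often is the least rank $r_*$ declared infinitely often, and the least $\beta$-value is $r_*+1$.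

(i) Player $2$ always declares the true rank and chooses $c'$ by a winning strategy on $g$ (an arbitrary $c'$ where $3$ owns $g(u)$). The flag stays $\mathrm{ok}$, so an exit can only be at $\pi$. In an infinite play the declared ranks are the ranks along a branch of $g$ consistent with the winning strategy, so $r_*$ is even.

(ii) By determinacy player $3$ has a winning strategy on $g$. Player $3$ uses it to choose $c$, and exits at $v_0$ iff the flag is $\mathrm{lie}$. If $2$ ever declares a wrong rank, player $3$ exits at $\kappa$ in the next round. Player $3$ never exits at $\pi$. Otherwise all declarations are true, $r_*$ is odd, and $r_*+1$ is even. $\square$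

**What the stage is for.** A device reading $S_g$ can learn something about $g$ only at the exits, through the labels. We will take automata with ranks $0,\dots,m-1$ and arrange the continuation after the exits so that a run which has already seen rank $0$ gains nothing from knowing whether an exit is $\pi$ or $\kappa$. Until rank $0$ is seen, only the ranks $1,\dots,m-1$ are in play, and these do not suffice to recognize $\mathcal W$. So some $g^+\in\mathcal W$ and $g^-\notin\mathcal W$ will be confused, although by Lemma 1 they favor opposite players. This will show that separation fails for the class $\Pi_m$, which we define now.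

## 2. Alternating parity automata, the classes $\Pi_m,\Sigma_m,\Delta_m$, and separation

For a finite alphabet $A$ let $\mathrm{Tr}(A)$ be the set of maps $t:\{0,1\}^*\to A$. A tree language over $A$ is a subset of $\mathrm{Tr}(A)$.

**Definition (alternating parity automaton).** It consists of a finite set $Q$ of states, partitioned into states of Eve and states of Adam, an initial state, a relation $\delta\subseteq Q\times A\times\{\varepsilon,0,1\}\times Q$, and a function $\mathrm{rank}:Q\to\{i,\dots,j\}$; the pair $(i,j)$ is its *index*. In the acceptance game on $t$, positions are pairs (vertex, state), and the play starts from the root and the initial state. At $(v,q)$ the owner of $q$ chooses a transition $(q,t(v),d,q')\in\delta$ and the play moves to $(vd,q')$, where $v\varepsilon=v$. A player who cannot move loses; an infinite play is won by Eve iff the least rank occurring infinitely often is even. The automaton accepts $t$ if Eve has a winning strategy.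

**Example.** Over $\{a,b\}$ take Adam's states $s$ (initial, rank $2$), $s_a$ (rank $2$), $s_b$ (rank $1$), and transitions $(q,x,d,s_x)$ for every state $q$, letter $x$, and $d\in\{0,1\}$. Adam picks a branch, and the ranks record its letters. Eve wins iff every branch has finitely many $b$'s. The index is $(1,2)$.

For $m\ge1$, $\Pi_m$ is the class of languages recognized by alternating automata of index $(0,m-1)$, $\Sigma_m$ the class of those recognized with index $(1,m)$, and $\Delta_m=\Sigma_m\cap\Pi_m$. Three routine facts will be used.

* *Larger index.* An automaton whose ranks lie in $\{i,\dots,j\}$ is also an automaton of any index $(i',j')$ with $i'\le i$ and $j\le j'$.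
* *Duality.* Swapping owners and changing all ranks by $\pm1$ exchanges the winners of all plays; by determinacy the new automaton recognizes the complement. So $C\in\Sigma_m$ iff the complement of $C$ is in $\Pi_m$.
* *Closure.* $\Sigma_n$ and $\Pi_n$ are closed under finite unions and intersections: add an initial state of Eve (for unions) or Adam (for intersections) with $\varepsilon$-moves.

**Definition (separation).** A class $\mathcal C$ has the *separation property* if for every finite $A$ and all disjoint $L_1,L_2\subseteq\mathrm{Tr}(A)$ in $\mathcal C$ there is $C$ with $L_1\subseteq C$, $C\cap L_2=\emptyset$, and both $C$ and $\mathrm{Tr}(A)\setminus C$ in $\mathcal C$. For $\mathcal C=\Pi_m$ the last condition says $C\in\Delta_m$, by duality.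

**The case $\Pi_1$ by hand.** Languages in $\Pi_1$ are closed in the compact space $\mathrm{Tr}(A)$. Let $L_1,L_2$ be disjoint and in $\Pi_1$. If for every $n$ some $t_n\in L_1$ and $s_n\in L_2$ agreed at all depths $\le n$, then along a subsequence both would converge to the same tree, lying in $L_1\cap L_2$. So for some $n$ no tree of $L_1$ agrees with a tree of $L_2$ at depths $\le n$. Let $C$ be the set of trees that agree at depths $\le n$ with some tree of $L_1$. Then $C$ separates. It has index $(0,0)$: Eve names one of the finitely many admissible prefixes, Adam names a vertex of depth $\le n$ and walks there, and the play ends in a dead end for Adam or for Eve according to whether the label agrees with the prefix. All plays are finite, so ranks play no role. The complement is of the same form.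

It is known that separation fails for all $\Sigma_m$, $m\ge1$, and holds for $\Pi_1$ and $\Pi_2$. The question, from "On the Separation Question for Tree Languages" (doi:10.1007/s00224-013-9461-4), is to decide for each $m\ge3$ whether $\Pi_m$ has the separation property. The answer is no for every $m\ge3$; with the known results, among all classes $\Sigma_m,\Pi_m$ ($m\ge1$) exactly $\Pi_1$ and $\Pi_2$ have it.

**Theorem A.** Let $m\ge3$. There are a finite alphabet $A$ and disjoint languages $L_1^*,L_2^*\subseteq\mathrm{Tr}(A)$ in $\Pi_m$ such that no $C\in\Delta_m$ satisfies $L_1^*\subseteq C$ and $C\cap L_2^*=\emptyset$.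

**Theorem B.** (a) For the languages $L_1^*,L_2^*$ constructed below, no $C\in\Delta_m$ separates even the regular trees of $L_1^*$ from the regular trees of $L_2^*$. (b) For every $m\ge3$, separation for $\Pi_m$ already fails over the alphabet $\{0,1\}$.

## 3. Two disjoint $\Pi_m$-languages from a three-player game

Lemma 1 suggests two languages: "$2$ can force $\alpha$-good" and "$3$ can force $\beta$-good". Let us see first why one mode is not enough. Over the mode-$\mathsf a$ letters alone, an $\alpha$-good branch is one whose least third component occurring infinitely often is even, and a $\beta$-good branch is one where it is odd. By determinacy the two languages are complements of each other. The first has an automaton of index $(0,m-2)$, so its complement has one of index $(1,m-1)$; both indices lie inside $(0,m-1)$, so the first language is itself a separator in $\Delta_m$. We need to allow both modes. But then a branch may alternate between $(\mathsf a,3,0)$ and $(\mathsf b,2,0)$: it has least $\alpha$-value $0$ and least $\beta$-value $0$, so it is good for both, and disjointness is lost. A third player, whose task is to stop mode changes, restores it.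

**Definition.** Let
$$A=\{p\}\cup\{(M,o,r):M\in\{\mathsf a,\mathsf b\},\ o\in\{2,3\},\ 0\le r\le m-2\}.$$
The letter $p$ is owned by a third player $P$, and has no mode. Put $\alpha(p)=\beta(p)=0$ and $\tau(p)=p$. On $t\in\mathrm{Tr}(A)$, the owner of $t(v)$ chooses the child at $v$; plays are branches. A branch is *settled* if it has finitely many $p$'s and from some point on all its letters have the same mode.

* $L_1$: player $2$ has a strategy (against $P,3$) all of whose plays are $\alpha$-good.
* $L_2$: player $3$ has a strategy (against $P,2$) all of whose plays are $\beta$-good.
* $F$: player $P$ has a strategy (against $2,3$) all of whose plays are settled.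

Put $L_1^*=L_1\cap F$ and $L_2^*=L_2\cap F$.

**Examples.** The constant tree $(\mathsf a,3,0)$ has $\alpha$-value $0$ and $\beta$-value $1$ everywhere; it is in $L_1^*$ and not in $L_2$. The constant tree $(\mathsf b,2,0)$ is in $L_2^*$ and not in $L_1$. The constant tree $p$ is in $L_1\cap L_2$ but not in $F$; so $F$ is needed for disjointness.

**Lemma 2.** $L_1^*$ and $L_2^*$ are disjoint and belong to $\Pi_m$.

*Proof.* **Step 1: disjointness.** The purpose is to see that a settled branch cannot be good for both. Let $t\in L_1\cap L_2\cap F$ and play the three strategies against each other. The resulting branch is settled, say finally of mode $\mathsf a$. If $r$ is the least third component occurring infinitely often, then the least $\alpha$- and $\beta$-values occurring infinitely often are $r$ and $r+1$. Both must be even, a contradiction. In mode $\mathsf b$ the two values are $r+1$ and $r$.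

**Step 2: automata.** We show that the three conditions have index inside $(0,m-1)$. For $L_1$ use an initial state $s$ of rank $m-1$ and states $s_x$ ($x\in A$) of rank $\alpha(x)\le m-1$, where $s_x$ belongs to Eve iff player $2$ owns $x$. The transitions are $(s,x,\varepsilon,s_x)$, $(s_x,x,0,s)$, $(s_x,x,1,s)$. The extra rank $m-1$ does not change the least rank occurring infinitely often. $L_2$ is similar, with $\beta$ and player $3$.

For $F$, Eve plays for $P$. Use states $f_y$ of rank $2$, where $y\in A\cup\{*\}$ is the previous letter ($f_*$ is initial), and states $f_{y,x}$, owned by Eve iff $x=p$. Transitions are $(f_y,x,\varepsilon,f_{y,x})$ and $(f_{y,x},x,d,f_x)$ for $d\in\{0,1\}$. The rank of $f_{y,x}$ is $1$ if $x=p$, or if $x$ and $y$ both have a mode and these differ; otherwise it is $2$. A play has finitely many ranks $1$ iff its branch has finitely many $p$'s and finitely many mode changes between neighbors, that is, iff it is settled. The index is $(1,2)$, and $\{1,2\}\subseteq N$ because $m\ge3$. Closure under intersection finishes the proof. $\square$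

For an automaton $\mathcal B$ and a tree $t$ let $T(t)$ be the set of states $q$ of $\mathcal B$ such that Eve wins the acceptance game on $t$ from $(\varepsilon,q)$.

**Proposition 3 (three trees).** For every alternating automaton $\mathcal B$ over $A$ with ranks in $N$ there are trees $X$, $\hat X\in L_2^*$, $\check X\in L_1^*$ with $T(X)\subseteq T(\hat X)$ and $T(X)\subseteq T(\check X)$.

**Proof of Theorem A from Proposition 3.** Suppose $C\in\Delta_m$ separates $L_1^*$ from $L_2^*$. Then $C=L(\mathcal B_1)$ and $\mathrm{Tr}(A)\setminus C=L(\mathcal B_2)$ with $\mathcal B_1,\mathcal B_2$ of index $(0,m-1)$. Let $\mathcal B$ be their disjoint union; $\mathcal B_i$ accepts $t$ iff its initial state belongs to $T(t)$. Take $X,\hat X,\check X$ from Proposition 3.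

If $X\in C$, then $\mathcal B_1$ accepts $X$, hence also $\hat X$, so $\hat X\in C\cap L_2^*$, a contradiction. If $X\notin C$, then $\mathcal B_2$ accepts $X$, hence also $\check X$; so $\check X\notin C$, although $\check X\in L_1^*\subseteq C$, a contradiction. $\blacksquare$

Note that nothing is asked of $X$ itself. The rest of the argument proves Proposition 3. **From now on $\mathcal B$ is fixed**, with state set $Q$ and ranks in $N$; its initial state is irrelevant.

## 4. Contexts, and two lemmas on gluing acceptance games

We will glue trees from pieces such as $S_g$, and need to know what an automaton can notice about a piece.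

**Definition (context).** A *context* $E$ with holes in a set $\Lambda$ is a tree in which some leaves, not the root, are labeled by elements of $\Lambda$; a hole name may occur infinitely often, or not at all. Every other vertex has a letter of $A$ and two children. For $O\subseteq\Lambda\times Q\times N$ let $q\in\mathrm{Win}_E(O)$ iff Eve has a strategy from $(\varepsilon,q)$ on $E$ such that every consistent play

* either stays in $E$, never entering a hole, and is won by Eve,
* or enters a hole $\lambda$ in a state $q'$ with $(\lambda,q',r)\in O$, where $r$ is the least rank of the states visited from the start up to, but not including, the hole position.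

So $O$ lists the outcomes at holes that Eve is willing to accept. Clearly $\mathrm{Win}_E(O)$ is monotone in $O$. For finite $\Lambda$, the *behavior* $\mathrm{bh}(E)=\{(q,O):q\in\mathrm{Win}_E(O)\}$ is an element of a finite set. If $E=t$ is a tree without holes, $\mathrm{Win}_t(O)=T(t)$ for all $O$. The stage $S_g$ is a context with holes $\pi,\kappa$.

**Example.** Let $E$ have root letter $x$, left child a hole $\lambda$, and right child a tree $t$. Let $q$ be Eve's, of rank $2$, with exactly the transitions $(q,x,0,q')$ and $(q,x,1,q'')$ on $x$. Then $q\in\mathrm{Win}_E(O)$ iff $(\lambda,q',2)\in O$ or $q''\in T(t)$. If $q$ is Adam's, replace "or" by "and". The rank of $q'$ is not counted: it will be counted in whatever is put into the hole.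

When a play enters a piece having already seen least rank $r$, the outcomes to be accepted change. Put
$$O^{(r)}=\{(\lambda,q,s):(\lambda,q,\min(r,s))\in O\}.$$
For instance, if $O=\{(\lambda,q,1)\}$, then $O^{(0)}=\emptyset$, $O^{(1)}=\{(\lambda,q,s):s\ge1\}$, and $O^{(2)}=\{(\lambda,q,1)\}$.

**Lemma 4 (substitution).** Let $E$ have holes in $\Lambda$ and let $E_\lambda$ ($\lambda\in\Lambda$) be contexts or trees. Then $q\in\mathrm{Win}_{E[\lambda:=E_\lambda]}(O)$ iff $q\in\mathrm{Win}_E(O_*)$, where
$$O_*=\{(\lambda,q',r):q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})\}.$$
If $E_\lambda$ is a bare hole $\mu$, read $\mathrm{Win}_{E_\lambda}(O^{(r)})$ as $\{q':(\mu,q',r)\in O\}$. Hence, for finitely many hole names, $\mathrm{bh}(E[\lambda:=E_\lambda])$ depends only on $\mathrm{bh}(E)$ and the $\mathrm{bh}(E_\lambda)$.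

*Proof.* ($\Leftarrow$) Eve plays a strategy witnessing $q\in\mathrm{Win}_E(O_*)$. When the play enters a copy of $E_\lambda$ in state $q'$ after least rank $r$, she switches to a strategy witnessing $q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})$. A play that stays in $E$ or in the copy is won. If the play leaves the copy through a hole $\mu$ in state $q''$ with least rank $s$ inside the copy, then the total least rank is $\min(r,s)$, and $(\mu,q'',s)\in O^{(r)}$ says $(\mu,q'',\min(r,s))\in O$. If $E_\lambda$ is a bare hole, entering it is an exit realizing a triple of $O$.

($\Rightarrow$) Let $\sigma$ witness $q\in\mathrm{Win}_{E[\lambda:=E_\lambda]}(O)$, and let $O_1$ be the set of triples $(\lambda,q',r)$ realized when $\sigma$-consistent plays enter some copy of $E_\lambda$. Then $\sigma$, restricted to $E$, witnesses $q\in\mathrm{Win}_E(O_1)$. Moves never go upward, so after a history realizing $(\lambda,q',r)$ the play stays in that copy until it enters one of its holes; hence the remainder of $\sigma$ witnesses $q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})$. So $O_1\subseteq O_*$, and monotonicity gives $q\in\mathrm{Win}_E(O_*)$. $\square$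

The next lemma treats trees defined by systems of equations. For example, if $E_j$ has letter $x$ at the root and two holes $j$, the equation $t_j=E_j[j:=t_j]$ defines the constant tree $x$.

**Lemma 5 (unfolding).** Let $J$ be countable, let $E_j$ $(j\in J)$ be contexts with holes in $J$, and let $(t_j)_{j\in J}$ be the unique trees with $t_j=E_j[j':=t_{j'}]_{j'\in J}$. Consider the game with positions $(j,q)$: Eve chooses $O\subseteq J\times Q\times N$ with $q\in\mathrm{Win}_{E_j}(O)$ (if she cannot, she loses); Adam chooses $(j',q',r)\in O$ (if he cannot, he loses); the next position is $(j',q')$, and this move has priority $r$. Eve wins an infinite play iff the least priority occurring infinitely often is even. Then $q\in T(t_j)$ iff Eve wins from $(j,q)$.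

*Proof.* The trees exist and are unique because holes are never at roots, so each unfolding determines at least one further level.

($\Leftarrow$) Eve composes the strategies witnessing $q\in\mathrm{Win}_{E_j}(O)$ for the sets $O$ chosen by her winning strategy in the abstract game; an exit realizing $(j',q',r)\in O$ is answered as if Adam had moved $(j',q',r)$. Consider a play through infinitely many copies. Its sequence of ranks is cut into consecutive nonempty segments, one per copy, and the priorities are the minima of the segments. If $\rho$ is the least rank occurring infinitely often, then from some point on all minima are $\ge\rho$, and infinitely many equal $\rho$. So the play is won. Any other play finally stays in one copy and is won there.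

($\Rightarrow$) Let $\sigma$ be winning on $t_j$ from $q$. In the abstract game Eve keeps a $\sigma$-consistent history ending at the root of the current copy of a context, and plays the set of triples realized by $\sigma$-consistent continuations that leave this copy. This is legal, since the continuations that stay are won. After Adam's choice she picks a continuation realizing it and extends her history. So she is never stuck, and an infinite play yields an infinite $\sigma$-consistent play with, as above, the same least value occurring infinitely often. $\square$

## 5. Menus: periodic spines the automaton cannot tell apart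

We build a tree in which $P$ may choose among three continuations $U,V,Z$, in such a way that $\mathcal B$ cannot tell $Z=U$ from $Z=V$.

**Definition (spine, menu).** $\mathrm{Sp}_x(s_1,s_2,\dots)$ has letter $x$ at every $0^{i-1}$ ($i\ge1$) and $s_i$ (a tree, a context or a hole) at $0^{i-1}1$; the $s_i$ are its *slots*. The behaviors of contexts with one hole name form a finite semigroup under composition $E\cdot E'=E[\text{hole}:=E']$: it is well defined by Lemma 4, and associative because composition of contexts is. In a finite semigroup every element has an idempotent power, so there is $W\ge1$ with $s^W=s^{2W}$ for all elements $s$. Fix it, and put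
$$\mathrm{Menu}(U,V,Z)=\mathrm{Sp}_p\big((U^WV^WZ^W)^\omega\big),$$
that is, $W$ consecutive slots $U$, then $W$ slots $V$, then $W$ slots $Z$, repeated.

For example, with $W=2$ the slots are $U,U,V,V,Z,Z,U,U,\dots$. In a semigroup that is a group of order $2$, $W=1$ would not do, since the generator is not idempotent, but $W=2$ does.

**Lemma 6.** For trees $U,V$: $T(\mathrm{Menu}(U,V,U))=T(\mathrm{Menu}(U,V,V))$. For trees $U,V,Z$, $T(\mathrm{Menu}(U,V,Z))$ depends only on $T(U),T(V),T(Z)$.

*Proof.* The second claim is Lemma 4 applied to the spine with three hole names. For the first, let $K_Z$ be the context with root letter $p$, right child $Z$, and left child a hole. An infinite composition $E_0E_1E_2\cdots$ of one-hole contexts is an instance of Lemma 5 with $J=\mathbb N$, the hole of $E_j$ being named $j+1$. The legal moves of that game depend only on the behaviors of the $E_j$. So factors may be replaced by factors of equal behavior without changing $T$.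

Since $K_V^{2W}$ and $K_V^W$ have equal behavior, $\mathrm{Menu}(U,V,V)=(K_U^WK_V^{2W})^\omega$ has the same $T$ as $(K_U^WK_V^W)^\omega$. Regrouping the periodic word,
$$\mathrm{Menu}(U,V,U)=(K_U^WK_V^WK_U^W)^\omega=K_U^WK_V^W(K_U^{2W}K_V^W)^\omega,$$
which has the same $T$ as $K_U^WK_V^W(K_U^WK_V^W)^\omega=(K_U^WK_V^W)^\omega$. $\square$

## 6. $\mathcal W\notin\Sigma_{m-1}$ by a fixed point

The limitation of the ranks $1,\dots,m-1$ is the following.

**Lemma 7** (Bradfield; Arnold). $\mathcal W\notin\Sigma_{m-1}$.

*Proof (Arnold's argument).* **Step 1: a tree transformation $f$ that reduces the complement of $\mathcal W$ to $\mathcal W$.** Suppose an automaton of index $(1,m-1)$ recognizes $\mathcal W$. Swapping owners and decreasing ranks by $1$ gives, by determinacy, an automaton $\mathcal D$ of index $(0,m-2)$ recognizing the complement of $\mathcal W$. For a tree $g$ let $f(g)$ be the unraveling of the acceptance game of $\mathcal D$ on $g$, written as a tree over $\{2,3\}\times\{0,\dots,m-2\}$ with Eve as $2$ and Adam as $3$. Concretely, fix $h\ge1$ such that no position has more than $2^h$ moves. The choice at a position $(v,q)$ is coded by a complete binary block with $2^h-1$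 vertices (depths $0,\dots,h-1$), all labeled (owner of $q$, rank of $q$), below which hang the $2^h$ next blocks, options being repeated as needed. Below a block for a position without moves hangs the constant tree lost by the owner: $(2,1)$ for Eve, $(3,0)$ for Adam. Rank $1\le m-2$ is available since $m\ge3$. Then $f(g)\in\mathcal W$ iff $\mathcal D$ accepts $g$ iff $g\notin\mathcal W$.

**Step 2: $f$ has a fixed point.** The label of $f(g)$ at depth $n$ is determined by the first $\lfloor n/h\rfloor\le n$ moves of the acceptance game. The position before the $j$-th move is at a vertex of depth at most $j-1$, so these moves, and whether the positions before them have moves at all, depend only on labels of $g$ at depths $<n$. Hence if $g,g'$ agree at depths $<n$, then $f(g),f(g')$ agree at depths $\le n$. Start with any $g_0$ and put $g_{i+1}=f(g_i)$. By induction $g_i$ and $g_{i+1}$ agree at depths $<i$, so the $g_i$ converge to a tree $g$ that agrees with $g_i$ at depths $<i$. Then $f(g)$ agrees with $f(g_i)=g_{i+1}$ at depths $\le i$, hence with $g$ at depths $\le i$, for every $i$. So $f(g)=g$.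

**Step 3: contradiction.** $g\in\mathcal W\iff f(g)\in\mathcal W\iff g\notin\mathcal W$. $\square$

For $m=2$ the only rank would be $0$ and $\mathcal W$ would be the set of all trees, so there would be no $g^-$ to work with. This is a second place where $m\ge3$ is used.

## 7. Stages under balanced exits: the pair $g^+,g^-$

**Definition.** $O\subseteq\{\pi,\kappa\}\times Q\times N$ is *balanced* if $(\pi,q,0)\in O\iff(\kappa,q,0)\in O$ for all $q\in Q$.

So $\{(\pi,q,1)\}$ is balanced, $\{(\pi,q,0)\}$ is not, and $\{(\pi,q,0),(\kappa,q,0),(\pi,q,2)\}$ is: the labels may matter as long as rank $0$ has not been seen.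

**Lemma 8 (fooling).** There are $g^+\in\mathcal W$ and $g^-\notin\mathcal W$ such that for all balanced $O$:
$$\mathrm{Win}_{S_{g^+}}(O)\subseteq\mathrm{Win}_{S_{g^-}}(O),\qquad \mathrm{Win}_{\tau S_{g^+}}(O)\subseteq\mathrm{Win}_{\tau S_{g^-}}(O).$$

*Proof.* **Step 1: after rank $0$, the game on the stage does not depend on $g$.** Let $q\in Q$, let $O$ be balanced, and put $O_0=\{q':(\pi,q',0)\in O\}=\{q':(\kappa,q',0)\in O\}$. Let $\mathcal Z$ be the set of pairs $(s,q')$ such that Eve wins from state $q'$ at a vertex of kind $s$ in $\mathbb U$, where a play entering a leaf in state $q''$ is won iff $q''\in O_0$, and other plays are won as in the acceptance game. $\mathcal Z$ does not depend on $g$. Once a play on $S_g$ has visited a state $q'$ of rank $0$ at a vertex of kind $s$, the least rank at any later exit is $0$, so an exit in state $q''$ is acceptable for Eve iff $q''\in O_0$, whatever its label. Hence Eve can achieve her objective from there iff $(s,q')\in\mathcal Z$.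

**Step 2: the language $L_{q,O}=\{g:q\in\mathrm{Win}_{S_g}(O)\}$ is in $\Sigma_{m-1}$.** We simulate the game on $S_g$ by an automaton reading $g$, and stop at the first rank $0$. Its states are $\top$ (Adam's, without moves), $\bot$ (Eve's, without moves), both of rank $1$, and tuples $(q',s,\mathrm{fl},f)$ where $\mathrm{rank}(q')\ge1$, $s$ is a kind, $\mathrm{fl}$ a flag, and $f\in\{1,\dots,m-1\}$ is the least rank visited so far, including $q'$. A tuple has the owner and the rank of $q'$. *Entering* $q''$ at kind $s'$ with flag $\mathrm{fl}'$ and previous least rank $f$ means: if $\mathrm{rank}(q'')=0$, go to $\top$ or $\bot$ according to whether $(s',q'')\in\mathcal Z$ or not; otherwise go to $(q'',s',\mathrm{fl}',\min(f,\mathrm{rank}(q'')))$. The initial state is the one obtained by entering $q$ at $v_0$ with flag $\mathrm{ok}$ and previous least rank $m-1$.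

At a vertex $u$ of $g$, from $(q',s,\mathrm{fl},f)$, each transition of $\mathcal B$ from $q'$ on the letter of kind $s$, with direction $\delta\in\{\varepsilon,0,1\}$ and target $q''$, gives one transition:

* if $\delta=\varepsilon$, or if $s$ is not of the form $h_{r,c}$ and child $\delta$ is not an exit: an $\varepsilon$-move entering $q''$ at the corresponding kind, with the same flag and previous least rank $f$;
* if $s=v_0$ and $\delta=1$: an $\varepsilon$-move to $\top$ if $(\lambda,q'',f)\in O$ and to $\bot$ otherwise, where $\lambda=\pi$ if $\mathrm{fl}=\mathrm{ok}$ and $\lambda=\kappa$ if $\mathrm{fl}=\mathrm{lie}$ (here $q''$ is the state at the hole position, and its rank is rightly not counted);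
* if $s=h_{r,c}$ and $\delta=c'\in\{0,1\}$: a move in the direction $x$ determined by $c,c'$ and the owner in $g(u)$, entering $q''$ at $v_0$ with the flag $\mathrm{fl}'$ determined by $\mathrm{fl}$, $r$ and the rank in $g(u)$, and with previous least rank $f$.

The moves correspond one to one to those of the game on $S_g$ up to the first visit of a state of rank $0$. There the play is resolved correctly by Step 1. Plays that never visit rank $0$ and never exit have the same ranks, and exits are resolved as the definition of $\mathrm{Win}$ demands. So the automaton recognizes $L_{q,O}$, and its ranks lie in $\{1,\dots,m-1\}$. The same construction, with the letters changed by $\tau$, shows that $\{g:q\in\mathrm{Win}_{\tau S_g}(O)\}$ is in $\Sigma_{m-1}$.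

**Step 3: too few languages to describe $\mathcal W$.** Let $\mathcal F\subseteq\Sigma_{m-1}$ be the finite family of all these languages, for all $q$, all balanced $O$, and both $S_g$ and $\tau S_g$. A pair $g^+\in\mathcal W$, $g^-\notin\mathcal W$ is as required iff every $L\in\mathcal F$ containing $g^+$ contains $g^-$. If there were no such pair, then for all $g\in\mathcal W$, $g'\notin\mathcal W$ some $L\in\mathcal F$ would contain $g$ but not $g'$, so
$$\mathcal W=\bigcup_{g\in\mathcal W}\ \bigcap\{L\in\mathcal F:g\in L\}.$$
(The intersections are over nonempty families, because some $g'\notin\mathcal W$ exists, for instance the constant tree $(2,1)$.) There are only finitely many different intersections, so $\mathcal W$ is a finite union of finite intersections of $\Sigma_{m-1}$-languages, hence in $\Sigma_{m-1}$, contradicting Lemma 7. $\square$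

Fix such $g^+,g^-$.

## 8. What to hang at the exits: from fixed trees to descending menus

We want to put continuations at $\pi$ and $\kappa$, then replace $g^+$ by $g^-$ in a tree $X$ and keep $\mathcal B$ accepting. The natural first try is a single stage with fixed trees $U\in L_1^*$ at $\pi$ and $V\in L_2^*$ at $\kappa$. By Lemma 1, $S_{g^+}[\pi:=U,\kappa:=V]\in L_1^*$ and $S_{g^-}[\pi:=U,\kappa:=V]\in L_2^*$; for $F$, note that a play staying in the stage is settled in mode $\mathsf a$, and both $U$ and $V$ are in $F$. By Lemma 4, acceptance is governed by $O_*=\{(\pi,q,r):q\in T(U)\}\cup\{(\kappa,q,r):q\in T(V)\}$. This set is balanced iff $T(U)=T(V)$. But a tree of $L_1^*$ and a tree of $L_2^*$ that $\mathcal B$ cannot tell apart are already more than enough to refute separation. So Lemma 8 becomes applicable exactly when there is nothing left to prove.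

The way out is to let the exits lead back to the tree itself. Define a pair of trees $X,Y$ by mutual recursion, so that an exit ends in a choice among $X$, $Y$ and something else. Balance is then needed only for runs that have seen rank $0$, and in the unfolding game of Lemma 5 such runs are harmless for Eve, because a move of priority $0$ played infinitely often wins for her. This leaves the requirement that the continuations at $\pi$ and $\kappa$ be accepted from the same states. Menus achieve this: put $\mathrm{Menu}(\xi,\eta,\xi)$ at $\pi$ and $\mathrm{Menu}(\xi,\eta,\eta)$ at $\kappa$, where $\xi,\eta$ stand for $X,Y$, and use Lemma 6.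

Taken literally, this loses $F$. Let
$$X=\mathrm{Sp}_{(\mathsf a,3,0)}\big(\big(S_{g^+}[\pi:=\mathrm{Menu}(X,Y,X),\kappa:=\mathrm{Menu}(X,Y,Y)]\big)^\omega\big),$$
$$Y=\mathrm{Sp}_{(\mathsf b,2,0)}\big(\big(\tau S_{g^+}[\pi:=\mathrm{Menu}(Y,X,Y),\kappa:=\mathrm{Menu}(Y,X,X)]\big)^\omega\big).$$
From $X$, player $3$ can enter a stage and exit at once, at its first $v_0$, into a menu. From $Y$, player $2$ can do the same, since $2$ owns the kind $v_0$ in $\tau S_{g^+}$. In a menu, $P$ either stays forever or enters $X$ or $Y$ again. So $2$ and $3$ together force infinitely many $p$'s, and $X\notin F$. Since these first exits are all labeled $\pi$, replacing $g^+$ by $g^-$ changes nothing here.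

So $P$ needs, in each menu, a third option that looks to $\mathcal B$ like $X$ (or like $Y$) but from which fewer menus can follow. Such options form a descending sequence $\mathfrak A_k,\mathfrak A_{k-1},\dots,\mathfrak A_0$, and pigeonhole on the finitely many behaviors makes its top indistinguishable from the next member $\mathfrak A_{k+1}$, which defines $X$.

## 9. The trees $X,\hat X,\check X$

Contexts below have holes in $\{\xi,\eta\}$, and $E[X,Y]$ means $E[\xi:=X,\eta:=Y]$.

**Step 1: the descending family.** We define $\mathfrak A_i,\mathfrak B_i,A_i,B_i$ by induction on $i$. Let $\mathfrak A_0$ be the constant tree $(\mathsf a,3,0)$ and $\mathfrak B_0$ the constant tree $(\mathsf b,2,0)$. For $i\ge0$ put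
$$A_i=S_{g^+}[\pi:=\mathrm{Menu}(\xi,\eta,\mathfrak A_i),\ \kappa:=\mathrm{Menu}(\xi,\eta,\mathfrak B_i)],$$
$$B_i=\tau S_{g^+}[\pi:=\mathrm{Menu}(\eta,\xi,\mathfrak B_i),\ \kappa:=\mathrm{Menu}(\eta,\xi,\mathfrak A_i)].$$
Fix a linear order of the behaviors. For $i\ge1$ let
$$\mathfrak A_i=\mathrm{Sp}_{(\mathsf a,3,0)}\big((R_1\cdots R_n)^\omega\big),$$
where $R_1,\dots,R_n$ represent the distinct behaviors in $\{\mathrm{bh}(A_l):l<i\}$, listed in the fixed order; the representative of a behavior is the $A_l$ with the largest such $l<i$. Likewise $\mathfrak B_i=\mathrm{Sp}_{(\mathsf b,2,0)}(\cdots)$ is built from $\{B_l:l<i\}$. So $\mathfrak A_1=\mathrm{Sp}_{(\mathsf a,3,0)}(A_0^\omega)$, and $\mathfrak A_2$ has slots $A_1$ alone if $\mathrm{bh}(A_0)=\mathrm{bh}(A_1)$, and both $A_0$ and $A_1$ otherwise.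

**Step 2: a repetition.** We look for two consecutive members that $\mathcal B$ cannot tell apart. By Lemma 4, for $i\ge1$, $\mathrm{bh}(\mathfrak A_i)$ depends only on the set $\{\mathrm{bh}(A_l):l<i\}$, since this set determines $n$ and the behaviors of $R_1,\dots,R_n$; similarly for $\mathfrak B_i$. These sets increase with $i$ inside a finite set, so there is $k\ge1$ with
$$\mathrm{bh}(\mathfrak A_k)=\mathrm{bh}(\mathfrak A_{k+1}),\qquad\mathrm{bh}(\mathfrak B_k)=\mathrm{bh}(\mathfrak B_{k+1}).\tag{1}$$
Note that $A_k$ is one of the representatives in $\mathfrak A_{k+1}$, having the largest index, and $B_k$ is one in $\mathfrak B_{k+1}$.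

**Step 3: the trees.** $X$ uses $g^+$ everywhere; $\hat X$ and $\check X$ use $g^-$ in one place of the system each.

* $X,Y$ are the trees with $X=\mathfrak A_{k+1}[X,Y]$ and $Y=\mathfrak B_{k+1}[X,Y]$.
* Let $\hat A=S_{g^-}[\pi:=\mathrm{Menu}(\xi,\eta,\mathfrak A_k),\ \kappa:=\mathrm{Menu}(\xi,\eta,\mathfrak B_k)]$, and let $\hat{\mathfrak A}$ be $\mathfrak A_{k+1}$ with $A_k$ replaced by $\hat A$ in all the slots of the representative $A_k$. Then $\hat X=\hat{\mathfrak A}[\hat X,\hat Y]$ and $\hat Y=\mathfrak B_{k+1}[\hat X,\hat Y]$.
* Let $\check B=\tau S_{g^-}[\pi:=\mathrm{Menu}(\eta,\xi,\mathfrak B_k),\ \kappa:=\mathrm{Menu}(\eta,\xi,\mathfrak A_k)]$, and let $\check{\mathfrak B}$ be $\mathfrak B_{k+1}$ with $B_k$ replaced by $\check B$ in all the slots of the representative $B_k$. Then $\check X=\mathfrak A_{k+1}[\check X,\check Y]$ and $\check Y=\check{\mathfrak B}[\check X,\check Y]$.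

All roots carry letters, so these systems define unique trees.

## 10. $\hat X\in L_2^*$ and $\check X\in L_1^*$

**Lemma 9.** $\hat X\in L_2^*$ and $\check X\in L_1^*$.

*Proof.* Write $E^\wedge=E[\hat X,\hat Y]$ and $E^\vee=E[\check X,\check Y]$.

**Step 1: $\hat X\in L_2$.** We give player $3$ a strategy that keeps the play moving among the following objects: $\hat X$; $\hat A^\wedge$; $\mathfrak B_l^\wedge$ ($l\le k+1$; note $\hat Y=\mathfrak B_{k+1}^\wedge$); $B_l^\wedge$ ($l\le k$); $\mathrm{Menu}(\hat X,\hat Y,\mathfrak B_k^\wedge)$; $\mathrm{Menu}(\hat Y,\hat X,\mathfrak B_l^\wedge)$ ($l\le k$).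

* On the spine of $\hat X$, owned by $3$: walk to a slot $\hat A^\wedge$ and enter it.
* In $\hat A^\wedge$: since $g^-\notin\mathcal W$, use Lemma 1(ii). The play is $\beta$-good inside, or exits at $\kappa$ into $\mathrm{Menu}(\hat X,\hat Y,\mathfrak B_k^\wedge)$.
* On the spine of $\mathfrak B_l^\wedge$, $l\ge1$, with letters $(\mathsf b,2,0)$ owned by $2$: either $2$ stays on it forever, and then the $\beta$-value $0$ makes the play good, or $2$ enters some $B_{l'}^\wedge$ with $l'<l$. The constant tree $\mathfrak B_0$ has only $\beta$-good branches.
* In $B_l^\wedge$: since $g^+\in\mathcal W$, use Lemma 1(i) for $\tau S_{g^+}$. The play is $\beta$-good inside, or exits at $\pi$ into $\mathrm{Menu}(\hat Y,\hat X,\mathfrak B_l^\wedge)$.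
* In the menus: $P$ enters a slot, which is again a listed object, or stays forever, and then $\beta(p)=0$ occurs infinitely often, which is good.

A play that changes objects finitely often stays in its last object and is $\beta$-good by the list. From a non-menu object a menu is reached after at most two changes of object (spine, stage, menu). So a play with infinitely many changes passes through infinitely many menus, each contributing at least one $p$; the value $\beta(p)=0$ occurs infinitely often, and the play is $\beta$-good.

**Step 2: $\check X\in L_1$.** The roles are mirrored. Player $2$ keeps the play inside: $\check Y$; $\check B^\vee$; $\mathfrak A_l^\vee$ ($l\le k+1$; note $\check X=\mathfrak A_{k+1}^\vee$); $A_l^\vee$ ($l\le k$); $\mathrm{Menu}(\check Y,\check X,\mathfrak A_k^\vee)$; $\mathrm{Menu}(\check X,\check Y,\mathfrak A_l^\vee)$ ($l\le k$).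

* On the spine of $\check Y$, owned by $2$: walk to a slot $\check B^\vee$ and enter it.
* In $\check B^\vee$: use Lemma 1(ii) for $\tau S_{g^-}$. The play is $\alpha$-good inside, or exits at $\kappa$ into $\mathrm{Menu}(\check Y,\check X,\mathfrak A_k^\vee)$.
* On the spine of $\mathfrak A_l^\vee$, $l\ge1$, with letters $(\mathsf a,3,0)$ owned by $3$: either $3$ stays forever, with $\alpha$-value $0$, good, or $3$ enters some $A_{l'}^\vee$ with $l'<l$. The constant tree $\mathfrak A_0$ has only $\alpha$-good branches.
* In $A_l^\vee$: use Lemma 1(i) for $S_{g^+}$. The play is $\alpha$-good inside, or exits at $\pi$ into $\mathrm{Menu}(\check X,\check Y,\mathfrak A_l^\vee)$.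
* In the menus: $P$ enters a listed object or stays forever, with $\alpha(p)=0$.

As in Step 1, infinitely many changes of object give infinitely many $p$'s, hence an $\alpha$-good play.

**Step 3: $\hat X,\check X\in F$.** Here the descent is used, and players $2,3$ are arbitrary. We argue for $\hat X$; the case of $\check X$ is the same with $\vee$ for $\wedge$. In every menu $P$ walks to the first occurrence of the third component and enters it. Every menu occurring in $\hat X$ has third component $\mathfrak A_i^\wedge$ or $\mathfrak B_i^\wedge$ with $i\le k$. After $P$ has entered it: if $i=0$, there is no further $p$. If $i\ge1$, the play stays forever on the spine or enters some $A_l^\wedge$ (respectively $B_l^\wedge$) with $l<i$; there it stays forever, or exits, at $\pi$ or at $\kappa$, into a menu with third component $\mathfrak A_l^\wedge$ or $\mathfrak B_l^\wedge$. So the index strictly decreases from menu to menu, only finitely many menus are visited, and each contributes finitely many $p$'s. After the last menu, or from the start if no menu is visited, the play runs on one spine and possibly one stage hanging off it, and all its letters have the same mode: $\mathsf a$ on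 the spines $\mathfrak A_i$ and $\hat{\mathfrak A}$ and the stages hanging off them, $\mathsf b$ for $\mathfrak B_i$, $\check{\mathfrak B}$ and their stages. So all plays are settled. $\square$

## 11. $T(X)\subseteq T(\hat X)$ and $T(X)\subseteq T(\check X)$

Put $\rho_\xi=T(X)$ and $\rho_\eta=T(Y)$.

**Definition.** $O\subseteq\{\xi,\eta\}\times Q\times N$ is *admissible* if for $\lambda\in\{\xi,\eta\}$ and all $q$: $(\lambda,q,0)\in O\iff q\in\rho_\lambda$.

For example, the smallest admissible set is $\{(\lambda,q,0):q\in\rho_\lambda\}$; triples with last entry $\ge1$ are unrestricted.

If $O$ is admissible, then so is each $O^{(f)}$, because $\min(f,0)=0$. Also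
$$O^{(0)}=\{(\lambda,q,s):\lambda\in\{\xi,\eta\},\ q\in\rho_\lambda,\ s\in N\}.$$
This is exactly the set $O_*$ of Lemma 4 for the substitution of the trees $X,Y$. So for every context $E$ and admissible $O$,
$$\mathrm{Win}_E(O^{(0)})=T(E[X,Y]).\tag{2}$$
With (1) and Lemma 4 we also get
$$T(\mathfrak A_k[X,Y])=T(\mathfrak A_{k+1}[X,Y])=T(X),\qquad T(\mathfrak B_k[X,Y])=T(\mathfrak B_{k+1}[X,Y])=T(Y).\tag{3}$$

The next lemma says that with admissible outcomes the exits of the top stage are balanced, so that $g^+$ may be exchanged for $g^-$.

**Lemma 10.** If $O$ is admissible, then $\mathrm{Win}_{A_k}(O)\subseteq\mathrm{Win}_{\hat A}(O)$ and $\mathrm{Win}_{B_k}(O)\subseteq\mathrm{Win}_{\check B}(O)$.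

*Proof.* Let $M_\pi=\mathrm{Menu}(\xi,\eta,\mathfrak A_k)$, $M_\kappa=\mathrm{Menu}(\xi,\eta,\mathfrak B_k)$ and
$$O_*=\{(\lambda,q,f):\lambda\in\{\pi,\kappa\},\ q\in\mathrm{Win}_{M_\lambda}(O^{(f)})\}.$$
By Lemma 4, $\mathrm{Win}_{A_k}(O)=\mathrm{Win}_{S_{g^+}}(O_*)$ and $\mathrm{Win}_{\hat A}(O)=\mathrm{Win}_{S_{g^-}}(O_*)$. By Lemma 8 it suffices that $O_*$ is balanced, that is, $\mathrm{Win}_{M_\pi}(O^{(0)})=\mathrm{Win}_{M_\kappa}(O^{(0)})$. Using (2), then (3) with the second part of Lemma 6, then the first part of Lemma 6, and back,
$$\begin{aligned}\mathrm{Win}_{M_\pi}(O^{(0)})&=T(\mathrm{Menu}(X,Y,\mathfrak A_k[X,Y]))=T(\mathrm{Menu}(X,Y,X))\\&=T(\mathrm{Menu}(X,Y,Y))=T(\mathrm{Menu}(X,Y,\mathfrak B_k[X,Y]))=\mathrm{Win}_{M_\kappa}(O^{(0)}).\end{aligned}$$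
For the second inclusion the continuations are $\mathrm{Menu}(\eta,\xi,\mathfrak B_k)$ at $\pi$ and $\mathrm{Menu}(\eta,\xi,\mathfrak A_k)$ at $\kappa$. The same computation, with $T(\mathrm{Menu}(Y,X,Y))=T(\mathrm{Menu}(Y,X,X))$ from Lemma 6, shows balance, and the second inclusion of Lemma 8 applies. $\square$

**From stages to spines.** We pass Lemma 10 on to the contexts that define our trees: for admissible $O$,
$$\mathrm{Win}_{\mathfrak A_{k+1}}(O)\subseteq\mathrm{Win}_{\hat{\mathfrak A}}(O),\qquad\mathrm{Win}_{\mathfrak B_{k+1}}(O)\subseteq\mathrm{Win}_{\check{\mathfrak B}}(O).\tag{4}$$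
Indeed, view $\mathfrak A_{k+1}$ as the spine with hole names $1,\dots,n$, into which $R_1,\dots,R_n$ are substituted. By Lemma 4, $\mathrm{Win}_{\mathfrak A_{k+1}}(O)$ is $\mathrm{Win}$ of this spine at the set $\{(j,q,f):q\in\mathrm{Win}_{R_j}(O^{(f)})\}$. All $O^{(f)}$ are admissible, so by Lemma 10 this set can only grow when the representative $A_k$ is replaced by $\hat A$; use monotonicity. The second inclusion is proved in the same way with Lemma 10 for $B_k$ and $\check B$.

**Lemma 11.** $T(X)\subseteq T(\hat X)$ and $T(X)\subseteq T(\check X)$.

*Proof.* **Step 1: a strategy for $X$ that plays only admissible sets.** Consider the game of Lemma 5 for the system $(\mathfrak A_{k+1},\mathfrak B_{k+1})$ defining $(X,Y)$, with $J=\{\xi,\eta\}$, where $\xi$ stands for $X$ and $\eta$ for $Y$. It is a finite parity game. By Lemma 5 its positions won by Eve are the $(\lambda,q)$ with $q\in\rho_\lambda$. Let $z\mapsto O_z$ be a positional strategy winning from all these positions. All elements of $O_z$ lead to winning positions. Put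
$$O_z^+=O_z\cup\{(\lambda,q,0):\lambda\in\{\xi,\eta\},\ q\in\rho_\lambda\}.$$
This set is admissible: a triple $(\lambda,q,0)\in O_z$ has $q\in\rho_\lambda$, and all triples with $q\in\rho_\lambda$ have been added. It is a legal choice at $z$, by monotonicity.

**Step 2: the enlarged strategy still wins.** Plays remain in winning positions, so Eve is never stuck. An infinite play that uses infinitely many added moves has priority $0$ infinitely often and is won. Any other infinite play is, from some winning position on, consistent with $z\mapsto O_z$, and is won.

**Step 3: transfer.** By (4), $O_z^+$ is also a legal choice at $z$ in the game of the system $(\hat{\mathfrak A},\mathfrak B_{k+1})$ defining $(\hat X,\hat Y)$, and in the game of the system $(\mathfrak A_{k+1},\check{\mathfrak B})$ defining $(\check X,\check Y)$. Adam's moves and the priorities are the same as in Step 2, so $z\mapsto O_z^+$ wins there too, from every $(\lambda,q)$ with $q\in\rho_\lambda$. For $\lambda=\xi$, Lemma 5 gives $T(X)=\rho_\xi\subseteq T(\hat X)$ and $T(X)\subseteq T(\check X)$. $\square$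

Lemmas 9 and 11 prove Proposition 3, and with it Theorem A.

## 12. Regular trees, and the alphabet $\{0,1\}$

A tree is *regular* if it has finitely many distinct subtrees. We use two textbook facts: the languages recognized by alternating parity automata are the regular tree languages, which are closed under Boolean operations; and a nonempty regular tree language contains a regular tree (Rabin's basis theorem).

**Proof of Theorem B(a).** **Step 1: $g^+$ and $g^-$ can be chosen regular.** The languages in the finite family $\mathcal F$ of Lemma 8, and $\mathcal W$, are regular. Hence for each $\mathcal F'\subseteq\mathcal F$ the set of $g\in\mathcal W$ that belong to exactly the members $\mathcal F'$ of $\mathcal F$ is regular, and so is the corresponding set of $g\notin\mathcal W$; if such a set is nonempty, it contains a regular tree. The property required of $g^\pm$ depends only on which members of $\mathcal F$ contain them. So both may be replaced by regular trees.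

**Step 2: then $\hat X$ and $\check X$ are regular.** The part of $S_g$ below a vertex depends only on the kind of the vertex, the flag, and the subtree of $g$ at the current $u$, so $S_{g^+}$ and $S_{g^-}$ have finitely many distinct subtrees. Periodic spines and finitely many substitutions preserve this, and so does solving a finite system of equations. So $\hat X$ and $\check X$ are unfoldings of finite graphs.

**Step 3.** The deduction of Theorem A used only that a separator contains $\check X\in L_1^*$ and does not contain $\hat X\in L_2^*$. Both trees are now regular, so no $C\in\Delta_m$ can contain all regular trees of $L_1^*$ and no regular tree of $L_2^*$. $\square$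

**Proof of Theorem B(b).** **Step 1: coding letters by blocks.** Identify $A$ with a subset of $\{0,1\}^h$, $h\ge1$. For $t\in\mathrm{Tr}(A)$ let $e(t)\in\mathrm{Tr}(\{0,1\})$ replace each vertex $v$ by a block $n_0,\dots,n_h$. For $i<h$ the vertex $n_i$ carries the $i$-th bit of $t(v)$ (bits numbered from $0$), its child $0$ is $n_{i+1}$, and its child $1$ is the root of the constant-$0$ tree. The vertex $n_h$ carries $0$, and its children $0,1$ are the first vertices of the blocks of $v0,v1$. Let $\mathrm{dec}:\mathrm{Tr}(\{0,1\})\to\mathrm{Tr}(A)$ read the bits of the blocks at the corresponding places, ignoring all other labels and reading words outside $A$ as a fixed letter. Then $\mathrm{dec}\circ e=\mathrm{id}$.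

**Step 2: $L\in\Pi_m$ implies $\mathrm{dec}^{-1}(L)\in\Pi_m$.** Given an automaton of index $(0,m-1)$ for $L$, the new one has auxiliary states $(q,w)$ of rank $m-1$, where $w$ is the word of fewer than $h$ bits read so far in the block, each with a single transition to the left child, and states $(q,x)$ at $n_h$, where $x\in A$ is the letter now known, with the owner and rank of $q$. At $n_h$ an $\varepsilon$-transition to $q'$ leads to $(q',x)$, and a transition in direction $d$ to $q'$ leads to child $d$ in the state $(q',w)$ with $w$ empty. The initial state is the initial state of the given automaton paired with the empty word. The additional ranks $m-1$ do not change the least rank occurring infinitely often.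

**Step 3: $C'\in\Pi_m$ implies $e^{-1}(C')\in\Pi_m$.** On $t$ the automaton simulates the game on $e(t)$. Its states are pairs $(q,i)$, with the owner and rank of $q$, meaning that the simulated play is at $n_i$ of the block of the current vertex. Moves inside a block are $\varepsilon$-moves, and a move down from $n_h$ is a move in the same direction on $t$. Entry into a constant-$0$ tree in a state $q'$ is replaced by immediate acceptance or rejection, according to whether that tree is accepted from $q'$.

**Step 4: transfer.** The languages $\mathrm{dec}^{-1}(L_1^*)$ and $\mathrm{dec}^{-1}(L_2^*)$ are disjoint, and in $\Pi_m$ by Step 2. If $C'\in\Delta_m$ separated them, then by Step 3, applied to $C'$ and to its complement, $e^{-1}(C')\in\Delta_m$. It would separate $e^{-1}(\mathrm{dec}^{-1}(L_1^*))=L_1^*$ from $e^{-1}(\mathrm{dec}^{-1}(L_2^*))=L_2^*$, contradicting Theorem A. $\square$
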